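# Strongly homogeneously embedded Cantor sets in $\mathbb E^3$ are tame

## 1. Inner sides of surfaces and the clopen sets they enclose

We work in $S^3=\mathbb E^3\cup\{\infty\}$ with a Cantor set $C\subset\mathbb E^3$, and put $U=S^3\setminus C$. A closed totally disconnected set does not separate a connected 3‑manifold, so $U$ is a connected open 3‑manifold. We use freely that a closed connected smooth surface in $S^3$ is orientable and separates $S^3$ into exactly two components, each having the surface as its frontier, and that a smooth 2‑sphere in $S^3$ bounds smooth balls on both sides (Alexander).

**Construction.** Let $K\subset S^3$ be nonempty, compact and connected, and let $F$ be a closed connected smooth surface in $S^3\setminus K$. Since $K$ is connected, it lies in one component of $S^3\setminus F$. Let $I(F)$ be the other component, the *inner side* of $F$, and let $W_F=I(F)\cup F$. We say that $F$ *encloses* a point $q\notin F$ if $q\in I(F)$, that is, if $F$ separates $q$ from $K$. If $A\subset C$ is clopen in $C$ and $F$ misses $C$, we attach to $F$ the label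
$$a(F)=I(F)\cap A=W_F\cap A .$$
Since $I(F)$ is open and $W_F$ is closed, $a(F)$ is clopen in $A$.

The set $W_F$ is compact and connected and misses $K$. Its complement is connected and contains $K$. The set $S^3\setminus I(F)$, which is that complement together with its frontier $F$, is also connected.

**Example.** Let $A=C$ be the middle‑thirds set on the $x$‑axis and $K=\{|(x,y,z)|\ge 10\}\cup\{\infty\}$. Write
$$C_{00}=C\cap[0,\tfrac19],\quad C_{01}=C\cap[\tfrac29,\tfrac13],\quad C_{10}=C\cap[\tfrac23,\tfrac79],\quad C_{11}=C\cap[\tfrac89,1].$$
The sphere of radius $\frac14$ about $(\frac16,0,0)$ meets the axis at $-\frac1{12}$ and $\frac5{12}$, so its label is $C_{00}\cup C_{01}$. The sphere of radius $1$ about $(5,0,0)$ has label $\emptyset$, and the sphere of radius $2$ about the origin has label $A$. Now take the circle in the $xy$‑plane with center $(\frac7{18},0,0)$ and radius $\frac13$, and let $F$ be the boundary of its tube of radius $\frac1{12}$. The open solid torus meets the axis in $(-\frac1{36},\frac5{36})\cup(\frac{23}{36},\frac{29}{36})$. The first interval contains $C_{00}$ and ends before $\frac29=\frac8{36}$. The second begins after $\frac13=\frac{12}{36}$, contains $C_{10}$, and ends before $\frac89=\frac{32}{36}$.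 So the torus has label $C_{00}\cup C_{10}$.

Three rules govern inner sides. In (1) and (2), $F,F'$ are closed connected smooth surfaces in $S^3\setminus K$.

$$\text{If } F'\subset I(F),\text{ then } W_{F'}\subset I(F). \tag{1}$$
Indeed $S^3\setminus I(F)$ is connected, contains $K$ and misses $F'$. So it lies in the component of $S^3\setminus F'$ that contains $K$, and it misses $W_{F'}$.

$$\text{If } F\cap F'=\emptyset,\text{ then } W_F, W_{F'}\text{ are nested or disjoint.} \tag{2}$$
If $F'\subset I(F)$ or $F\subset I(F')$, use (1). Otherwise $F'\cap W_F=\emptyset$ and $F\cap W_{F'}=\emptyset$, since each surface is connected and misses the other. The connected set $W_F$ misses $F'$, so it lies in $I(F')$ or misses $W_{F'}$. It does not lie in $I(F')$, because $F\cap W_{F'}=\emptyset$. So $W_F\cap W_{F'}=\emptyset$.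

$$\text{$F$ encloses $q$ if and only if a generic path from $q$ to $K$ crosses $F$ an odd number of times.} \tag{3}$$
This holds because crossing $F$ switches components of $S^3\setminus F$. It has a consequence for systems of surfaces. If a finite disjoint system of surfaces is changed by the mod 2 boundary of a compact region missing $q$ and $K$, then the parity of the number of members enclosing $q$ does not change: both ends of the path lie outside the region, so the path crosses its boundary an even number of times.

**Surgery.** Let $\mathcal D$ be a finite disjoint union of closed surfaces and $D$ a smooth disk meeting $\mathcal D$ exactly in $\partial D$, transversally. *Surgery of $\mathcal D$ along $D$* takes a thin product $D\times[-1,1]$ with $(D\times[-1,1])\cap\mathcal D=\partial D\times[-1,1]$, replaces $\partial D\times(-1,1)$ by $D\times\{\pm1\}$, and smooths. The result is again a disjoint union of closed surfaces. It differs from $\mathcal D$ by the mod 2 boundary of $D\times[-1,1]$, which lies in any prescribed neighborhood of $D$. For example, surgery of a torus along a meridian disk of the solid torus gives a sphere, and surgery of a sphere along any such disk gives two spheres.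

The labels $a(F)$ carry the whole argument. Suppose that every homeomorphism of $A$ extends to a homeomorphism of $S^3$ that preserves $C$ and is the identity on $K$. Then the least genus of a surface with label $X$ is the same number $g$ for every clopen $X\subset A$ with $\emptyset\ne X\ne A$. Two surfaces with labels $X$ and $Y$ in general position cut out four regions $W_F\cap W_G$, $\overline{W_F\setminus W_G}$, $\overline{W_G\setminus W_F}$, $W_F\cup W_G$, whose boundaries are built from pieces of $F$ and $G$ and again cost at least genus $g$. Comparing costs will force $g=0$, that is, spheres. The next section states the question that these spheres answer.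

## 2. Homeomorphisms of a Cantor set that extend over space

**Definition.** A Cantor set $C\subset\mathbb E^3$ is *strongly homogeneously embedded* if every homeomorphism $h:C\to C$ extends to a homeomorphism of $\mathbb E^3$ onto itself. It is *tame* if some homeomorphism of $\mathbb E^3$ carries $C$ onto a subset of a straight line (equivalently, onto the middle‑thirds set in a line), and *wild* otherwise.

The problem, taken from "PROBLEM SESSION" (https://people.uwm.edu/craigg/files/2016/10/59-Problems-Session-1r2vcvn.pdf), asks to prove or disprove that strongly homogeneously embedded Cantor sets are tame. We prove it.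

**A case by hand.** Let $C$ be the middle‑thirds set, and let $h$ exchange $C_{01}$ and $C_{10}$ by translation and fix $C_{00}$ and $C_{11}$ pointwise. This $h$ does not extend to the line, but it extends to space. Around $(\frac12,0,0)$ the ball of radius $\frac5{18}$ contains $[\frac29,\frac79]$, and the nearest other points $\frac19,\frac89$ of $C$ are at distance $\frac7{18}$. Rotate the smaller ball by $\pi$ about the vertical axis through its center, and let the angle decrease to $0$ between radii $\frac5{18}$ and $\frac7{18}$. This exchanges $C_{01}$ and $C_{10}$ with reversal, and damped rotations by $\pi$ in small balls around each of the two sets undo the reversals. A general $h$ has no such finite picture. The following argument treats all of them at once.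

**Klee's trick.** This step shows that every tame Cantor set is strongly homogeneously embedded. After conjugation by a homeomorphism of $\mathbb E^3$, we may assume that $C$ lies on the $x$‑axis, and we write $C\subset\mathbb R$. Let $h\in\mathrm{Homeo}(C)$, and let $u,v:\mathbb R\to\mathbb R$ be continuous extensions of $h,h^{-1}$. Compose the homeomorphisms
$$(x,y,z)\mapsto(x,y+u(x),z),\qquad (x,y,z)\mapsto(x-v(y),y,z),\qquad (x,y,z)\mapsto(y,-x,z)$$
in this order. For $x\in C$ we get $(x,0,0)\mapsto(x,h(x),0)\mapsto(x-h^{-1}(h(x)),h(x),0)=(0,h(x),0)\mapsto(h(x),0,0)$. So $h$ extends.

**Extending over $\mathbb E^3$ or over $S^3$.** The two are equivalent. Homeomorphisms of $\mathbb E^3$ extend to $S^3$. Conversely, let $H$ be a homeomorphism of $S^3$ with $H(C)=C$. Then $H(\infty)\in U$, and $U$ is a connected manifold, so some homeomorphism supported in a compact subset of $U$ moves $H(\infty)$ to $\infty$. Composing $H$ with it gives a homeomorphism of $\mathbb E^3$ with the same restriction to $C$.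

**Definition.** A point $p\in C$ is a *tame point* if every neighborhood of $p$ contains a smooth closed ball $\beta$ with $p\in\operatorname{int}\beta$ and $\partial\beta\cap C=\emptyset$.

Every point of the middle‑thirds set is a tame point. It lies in an interval of length $3^{-n}$ of the $n$th stage, whose distance to the rest of $C$ is at least $3^{-n}$, and the ball of radius $\frac34 3^{-n}$ about the midpoint of that interval serves.

**Theorem 1.** If $C$ is strongly homogeneously embedded, then $C$ is tame. Conversely, every tame Cantor set is strongly homogeneously embedded.

**Theorem 2.** Let $\mathcal E(C)\le\mathrm{Homeo}(C)$ be the group of homeomorphisms that extend to $\mathbb E^3$. Either $C$ is tame and $\mathcal E(C)=\mathrm{Homeo}(C)$, or $C$ is wild and $\mathcal E(C)$ is meager (so of uncountable index) in $\mathrm{Homeo}(C)$.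

**Theorem 3.** For nonempty clopen $A_0\subset C$, let $\mathcal E_{A_0}$ be the set of $h\in\mathrm{Homeo}(A_0)$ such that $h\cup\mathrm{id}_{C\setminus A_0}$ extends to $S^3$. The following are equivalent: (i) all points of $A_0$ are tame points; (ii) $\mathcal E_{A_0}=\mathrm{Homeo}(A_0)$; (iii) $\mathcal E_{A_0}$ is nonmeager in $\mathrm{Homeo}(A_0)$.

**Groups.** Put $\mathcal G=\{H\in\mathrm{Homeo}(S^3):H(C)=C\}$, a closed subgroup of a Polish group and hence Polish. $\mathrm{Homeo}(C)$ is Polish as well. The stabilizers $\{h:h(P_i)=P_i\text{ for all }i\}$ of finite clopen partitions form a neighborhood basis of $1$: a map that moves points by less than the least distance between the $P_i$ preserves each $P_i$, and the stabilizer of a partition into pieces of diameter $<\varepsilon$ moves points by less than $\varepsilon$. The same holds for nonempty clopen subsets of $C$, which are again Cantor sets. Recall that a set is meager if it is a countable union of nowhere dense sets, that a Polish space is nonmeager in itself (Baire), and that an analytic set is a continuous image of a Polish space.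

**Facts used.**

- (EK) Edwards–Kirby, *Deformations of spaces of imbeddings*, Ann. of Math. 93 (1971), Thm 5.1: if $M$ is a manifold without boundary, $K\subset M$ compact and $O$ an open neighborhood of $K$, then there are a neighborhood $\mathcal P$ of the inclusion in the space of open embeddings $O\to M$ (compact‑open topology), a compact $L\subset O$, and a deformation of $\mathcal P$ through open embeddings $O\to M$, unchanged on $O\setminus L$, at whose end every embedding is the inclusion on $K$.
- (MM) Moise, Bing, Munkres: if $h:M\to M'$ is a homeomorphism of smooth 3‑manifolds without boundary and $\epsilon:M\to(0,\infty)$ is continuous, there is a diffeomorphism $f:M\to M'$ with $d(f(x),h(x))<\epsilon(x)$ for all $x$.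
- (D) Dehn's lemma: a smooth simple closed curve in the boundary of a compact 3‑manifold $M$ that is null‑homotopic in $M$ bounds a smooth properly embedded disk in $M$.
- (P) Pettis: if a subset $B$ of a Polish group has the Baire property and is nonmeager, then $BB^{-1}$ is a neighborhood of $1$. Analytic sets have the Baire property.
- (DT) Disc theorem (Palais, Cerf): two finite families of disjoint smooth closed balls of equal cardinality in a connected oriented 3‑manifold are matched, in any prescribed bijection, by a compactly supported diffeomorphism isotopic to $1$.

## 3. One tame point, and what transitivity on points leaves open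

The first thing to try is to move points around. Let $C$ be strongly homogeneously embedded and suppose that one point $p\in C$ is a tame point. Then every $q\in C$ is. To see this, choose $h\in\mathrm{Homeo}(C)$ with $h(p)=q$ and an extension $H\in\mathcal G$. By (MM) on $U$, with $\epsilon(x)\to0$ as $x\to C$, we may replace $H|_U$ by a diffeomorphism of $U$ without losing continuity or the values on $C$. Given a neighborhood $O\subset\mathbb E^3$ of $q$, choose a smooth ball $\beta\subset H^{-1}(O)$ with $p\in\operatorname{int}\beta$ and $\partial\beta\cap C=\emptyset$. Then $H(\partial\beta)$ is a smooth sphere in $U$, so its closed side $H(\beta)\subset O$ is a smooth ball with $q$ in its interior. Once all points are tame, Lemma 1(c) below gives that $C$ is tame.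

This stops at a definite place: if no point of $C$ is tame, transitivity on points says nothing. We must use homeomorphisms of $C$ that move whole clopen pieces around, and we must find spheres where none are given.

There is a second difficulty, about size. Suppose we found a sphere enclosing some part of $C$ and moved it by extensions $H$. Nothing controls how far $H$ stretches it, while tameness of a point asks for small balls. The remedy is to prescribe a compact connected set $K\subset U$ and to use only extensions with $H|_K=\mathrm{id}$. A sphere separating $p$ from $K$ is then carried to a sphere separating $H(p)$ from the same $K$. So three things are needed: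

1. spheres that separate $p$ from every $K$ make $p$ a tame point, and tame points make $C$ tame (Section 4);
2. extensions can be arranged to be the identity on $K$, at least for homeomorphisms of a small piece $A$ of $C$ (Section 5);
3. such extensions force spheres to exist (Proposition A, Sections 6–9).

**Proposition A.** Let $K\subset U$ be nonempty, compact, connected, and $A\subset C$ a nonempty clopen set contained in one component $V$ of $S^3\setminus K$. Suppose every $h\in\mathrm{Homeo}(A)$ extends to some $H\in\mathcal G$ with $H|_K=\mathrm{id}$. Then every point of $A$ is separated from $K$ by a smooth 2‑sphere in $V\setminus C$.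

## 4. From separating spheres to a straight Cantor set

**Lemma 1.**
(a) If for every nonempty compact connected $K\subset U$ there is a smooth sphere in $U\setminus K$ separating $p\in C$ from $K$, then $p$ is a tame point.
(b) If $A_0\subset C$ is nonempty clopen and all its points are tame points, then for every $\varepsilon>0$ there are finitely many disjoint smooth closed balls in $\mathbb E^3$ of diameter $<\varepsilon$, missing $C\setminus A_0$, each meeting $A_0$, with boundaries in $U$, whose interiors cover $A_0$.
(c) If all points of $C$ are tame points, $C$ is tame.

**Step 1: a set $K$ whose complement has small pieces.** This step translates "small" into "missing $K$". Let $\varepsilon>0$. Partition $C$ into finitely many nonempty clopen sets $C_i$ of diameter $<\varepsilon/3$, each inside $A_0$ or inside $C\setminus A_0$ (for (a), take $A_0=C$). Small metric neighborhoods give disjoint bounded open sets $O_i\supset C_i$ of diameter $<\varepsilon$, and then $O_i\cap C=C_i$. The set $S^3\setminus\bigcup O_i$ is compact, contains $\infty$ and lies in the connected open manifold $U$, so it lies in a compact connected $K\subset U$. Since $S^3\setminus K\subset\bigcup O_i$, every connected subset of $S^3\setminus K$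 lies in one $O_i$.

**Step 2: proof of (a).** A sphere in $U\setminus K$ separating $p$ from $K$ bounds, on the side of $p$, a smooth ball that misses $K$. It lies in one $O_i$, so it has diameter $<\varepsilon$. Since $\varepsilon$ was arbitrary, $p$ is a tame point.

**Step 3: proof of (b), making the balls disjoint.** The aim is to replace overlapping balls by disjoint ones without losing points. Since $S^3\setminus K$ is a neighborhood of each point of $A_0$, each point lies in the interior of a smooth ball missing $K$ with boundary in $U$. By compactness finitely many interiors cover $A_0$. Let $\Sigma_1,\dots,\Sigma_m\subset U\setminus K$ be the boundaries. A small isotopy of a sphere supported in $U\setminus K$ does not change which points of $C$ it encloses.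

We build finite disjoint families $\mathcal S_k$ of smooth spheres in $U\setminus K$ such that each $q\in C$ enclosed by some $\Sigma_i$, $i\le k$, is enclosed by a member of $\mathcal S_k$. Start with $\mathcal S_0=\emptyset$. Given $\mathcal S_k$, move $\Sigma_{k+1}$ by a small isotopy to be transverse to $\mathcal S_k$ and let $\mathcal D=\{\Sigma_{k+1}\}$. While $\mathcal D$ meets $\mathcal S_k$, choose in a sphere of $\mathcal S_k$ an innermost disk $D$, so that $\partial D\subset\bigcup\mathcal D$ and $\operatorname{int}D\cap\bigcup\mathcal D=\emptyset$. Surger $\mathcal D$ along $D$. The surfaces remain spheres. The two new disks are parallel to $D$ and miss $\mathcal S_k$, so the number of curves of $\mathcal D\cap\mathcal S_k$ drops. As $D\times[-1,1]$ misses $C\cup K$, by (3) the parity of the number of members of $\mathcal D$ enclosing $q$ is unchanged for every $q\in C$. When $\mathcal D$ has become disjoint from $\mathcal S_k$, put $\mathcal S_{k+1}=\mathcal S_k\cup\mathcal D$. A point enclosed by $\Sigma_{k+1}$ is enclosed by an odd number of members of the final $\mathcal D$, hence by at least one.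

By (2) the balls $W_\Sigma$, $\Sigma\in\mathcal S_m$, are pairwise nested or disjoint. Take the maximal ones among those that meet $A_0$. They are disjoint and their interiors cover $A_0$. Each misses $K\ni\infty$, so it lies in $\mathbb E^3$ and in one $O_i$, and it has diameter $<\varepsilon$. As it meets $A_0\cap O_i=A_0\cap C_i$, we have $C_i\subset A_0$. Its intersection with $C$ lies in $O_i\cap C=C_i$, so it misses $C\setminus A_0$.

**Step 4: proof of (c), nested families.** This prepares a map straightening $C$. Apply (b) with $A_0=C$ repeatedly, with $\varepsilon_1<1$ and
$$\varepsilon_{n+1}<\min\Big\{\tfrac1{n+1},\ \operatorname{dist}\big(C,\mathbb E^3\setminus\textstyle\bigcup\operatorname{int}\mathcal B_n\big)\Big\}.$$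
This gives finite families $\mathcal B_n$ of disjoint smooth balls of diameter $<1/n$, each meeting $C$, with boundaries missing $C$ and interiors covering $C$. A ball of $\mathcal B_{n+1}$ meets $C$ and has diameter less than the distance above, so it lies in $\bigcup\operatorname{int}\mathcal B_n$, hence in the interior of one ball of $\mathcal B_n$. Every ball of $\mathcal B_n$ contains at least one ball of $\mathcal B_{n+1}$, because it meets $C$. Points of $\bigcup\mathcal B_n$ are within $1/n$ of $C$, so $\bigcap_n\bigcup\mathcal B_n=C$. Choose families $\mathcal D_n$ of disjoint round balls centered on the $x$‑axis with the same nesting pattern and $\delta_n:=\max\operatorname{diam}\mathcal D_n\to0$.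

**Step 5: proof of (c), the limit map.** We construct diffeomorphisms $f_n$ that carry $\mathcal B_n$ to $\mathcal D_n$ and converge. By (DT) in $\mathbb E^3$ there is a compactly supported diffeomorphism $f_1$ carrying each ball of $\mathcal B_1$ to the corresponding ball of $\mathcal D_1$. Given $f_n$, apply (DT) in the interior of each ball $f_n(\beta)\in\mathcal D_n$, $\beta\in\mathcal B_n$, to the images under $f_n$ of the balls of $\mathcal B_{n+1}$ in $\beta$ and the corresponding balls of $\mathcal D_{n+1}$. Compose $f_n$ with the resulting diffeomorphisms to get $f_{n+1}$. All $f_n$ are the identity off a fixed compact set, $f_n$ carries each ball of $\mathcal B_n$ to the corresponding ball of $\mathcal D_n$, and $f_{n+1}=f_n$ off $\bigcup\operatorname{int}\mathcal B_n$.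

For $m\ge n$, $f_m$ and $f_n$ agree off $\bigcup\operatorname{int}\mathcal B_n$ and carry each $\beta\in\mathcal B_n$ onto the same ball of $\mathcal D_n$, so $|f_m-f_n|\le\delta_n$. Hence $f_n\to f$ uniformly, and $f$ is continuous and is the identity off a compact set, so it is proper. It is surjective: if $f_n(x_n)=y$ for all $n$, the $x_n$ stay in a bounded set, and a limit point $x$ satisfies $f(x)=y$.

It is injective. If $x\notin C$, then $x\notin\bigcup\mathcal B_n$ for some $n$, and near $x$ we have $f_m=f_n$ for $m\ge n$, so $f(x)=f_n(x)\notin\bigcup\mathcal D_n$. If $x\in C$ lies in $\beta\in\mathcal B_n$, then $f_m(x)\in f_n(\beta)$ for $m\ge n$, so $f(x)\in f_n(\beta)$. Thus $f(C)\subset\bigcap_n\bigcup\mathcal D_n$, and points off $C$ are mapped outside this set. Distinct points of $C$ lie in distinct balls of some $\mathcal B_n$, so their images lie in distinct balls of $\mathcal D_n$. Two points off $C$ are mapped by a common $f_n$. So $f$ is a proper continuous bijection, hence a homeomorphism of $\mathbb E^3$. Points of $f(C)$ lie in balls centered on the $x$‑axis with diameters tending to $0$, so $f(C)$ lies in the $x$‑axis. $\square$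

## 5. Extensions that are the identity on a compact set

**Lemma 2.** Let $K\subset U$ be compact. There is a neighborhood $\mathcal N$ of $1$ in $\mathcal G$ such that for each $H\in\mathcal N$ there is $H'\in\mathcal G$ with $H'|_C=H|_C$ and $H'|_K=\mathrm{id}$.

**Proof.** Let $O\supset K$ be open with compact closure in $U$ and apply (EK) with $M=U$. Since $H(U)=U$ for $H\in\mathcal G$, restriction $H\mapsto H|_O$ is a continuous map from $\mathcal G$ to the open embeddings $O\to U$. So for $H$ near $1$ we get an open embedding $e_1:O\to U$ with $e_1=H$ on $O\setminus L$ and $e_1|_K=\mathrm{id}$. Put $H'=e_1$ on $O$ and $H'=H$ off $O$. On the open set $O$ it equals $e_1$, and on the open set $S^3\setminus L$ it equals $H$. These two sets cover $S^3$, so $H':S^3\to S^3$ is a local homeomorphism. Since $S^3$ is compact, $H'$ is a covering, and since $S^3$ is simply connected, $H'$ is a homeomorphism. As $O\subset U$, we have $H'|_C=H|_C$, so $H'\in\mathcal G$. $\square$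

Lemma 2 needs extensions close to $1$, while the hypothesis only gives some extension. Category bridges this.

**Lemma 3.** Let $A_0\subset C$ be nonempty clopen, $\mathcal E_{A_0}$ nonmeager in $\mathrm{Homeo}(A_0)$, $K\subset U$ compact, $p\in A_0$. Then there is a clopen $A\subset A_0$, $p\in A$, lying in one component of $S^3\setminus K$, such that every $h\in\mathrm{Homeo}(A)$ extends to some $H\in\mathcal G$ with $H|_K=\mathrm{id}$.

**Proof.** The group $\mathcal G_{A_0}=\{H\in\mathcal G:H|_{C\setminus A_0}=\mathrm{id}\}$ is closed in $\mathcal G$, hence Polish. Restriction $r:\mathcal G_{A_0}\to\mathrm{Homeo}(A_0)$ is a continuous homomorphism with image $\mathcal E_{A_0}$. Let $\mathcal N$ be as in Lemma 2, and let $\mathcal N_1$ be an open neighborhood of $1$ in $\mathcal G_{A_0}$ with $\mathcal N_1\mathcal N_1^{-1}\subset\mathcal N$. By separability countably many left translates of $\mathcal N_1$ cover $\mathcal G_{A_0}$. Hence countably many left translates of $r(\mathcal N_1)$ cover the nonmeager set $\mathcal E_{A_0}$, so one of them is nonmeager, and therefore so is $r(\mathcal N_1)$. It is analytic, so by (P) the set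
$$r(\mathcal N_1)\,r(\mathcal N_1)^{-1}\subset r(\mathcal N\cap\mathcal G_{A_0})$$
contains a neighborhood of $1$, hence the stabilizer of a finite clopen partition $P$ of $A_0$. Refining $P$ only shrinks the stabilizer. So we may assume that each element of $P$ lies in one component of the open set $S^3\setminus K$. Let $p\in A\in P$. Given $h\in\mathrm{Homeo}(A)$, the map $h\cup\mathrm{id}_{A_0\setminus A}$ preserves every element of $P$, so it equals $r(H)$ with $H\in\mathcal N\cap\mathcal G_{A_0}$. Lemma 2 replaces $H$ by an element of $\mathcal G$ with the same restriction to $C$ that is the identity on $K$. $\square$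

## 6. The least genus of a surface that splits $A$

From here to the end of Section 9, $K$, $A$, $V$ are as in Proposition A. Put $N=V\setminus C$, a connected open 3‑manifold. "Surface" means a closed connected smooth surface in $N$. For a surface $F$, the connected set $W_F$ misses $K$ and contains $F\subset V$, so $W_F\subset V$.

**Regions.** Suppose surfaces are transverse, and form a region $R$ from the sets $W$ by intersections, unions and closed differences, as in the four examples of Section 1. Then $R$ is a compact 3‑manifold with corners along the intersection curves. There it is locally one quadrant (intersection, difference) or three quadrants (union), so $\partial R$ is a closed topological surface made of pieces of the given surfaces. Every $R$ we use misses $K$ and has $\partial R\subset N$. Remove from $R$ a thin open collar of $\partial R$ contained in $N$ and smooth. The result is $R^-\subset\operatorname{int}R$ with smooth boundary and $R^-\cap A=R\cap A$, and its boundary components correspond to those of $\partial R$ by homotopies within the collar. "A component of $\partial R$, pushed into $\operatorname{int}R$" means the corresponding component of $\partial R^-$. The label $a(\cdot)$ of a component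 of $\partial R$ means the label of the pushed one.

**Parity.** If $R$ is a compact 3‑dimensional submanifold with $R\cap K=\emptyset$, $\partial R\subset N$ and boundary components $F_1,\dots,F_m$, then
$$R\cap A=\sum_i a(F_i)\pmod 2 \tag{4}$$
as a sum of indicator functions. For $q\in A$, a generic path from $q$ to $K$ crosses $\partial R$ an odd number of times exactly when $q\in R$; apply (3) to each $F_i$. Likewise, changing a system of surfaces by the mod 2 boundary of a compact region missing $A\cup K$ does not change the mod 2 sum of the labels.

**Homogeneity.** This step makes extensions act on surfaces. Let $h\in\mathrm{Homeo}(A)$ and let $H\in\mathcal G$ extend $h$ with $H|_K=\mathrm{id}$. Then $H$ permutes the components of $S^3\setminus K$, and $H(A)=A\subset V$, so $H(V)=V$ and $H(N)=N$. Apply (MM) to $H|_N:N\to N$ with $\epsilon(x)\to0$ as $x$ tends to the frontier of $N$. The resulting diffeomorphism of $N$, together with $H$ off $N$, is a continuous bijection of $S^3$, hence a homeomorphism, and it still extends $h$ and is the identity on $K$. So we may assume that $H|_N$ is a diffeomorphism. Then for every surface $F$,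
$$H(F)\text{ is a surface of the same genus},\quad I(H(F))=H(I(F)),\quad a(H(F))=h(a(F)). \tag{5}$$

**The assumption to be refuted.** Assume from now on that some point of $A$ is not separated from $K$ by a smooth sphere in $N$. $\mathrm{Homeo}(A)$ is transitive on the Cantor set $A$. If some sphere enclosed one point of $A$, then (5) would give for each point of $A$ a sphere enclosing it. Hence
$$a(\Sigma)=\emptyset\quad\text{for every smooth sphere }\Sigma\subset N. \tag{6}$$

**Definition.** A clopen $X\subset A$ is *admissible* if $\emptyset\ne X\ne A$. Admissible sets $X,Y$ *cross* if $X\cap Y$, $X\setminus Y$, $Y\setminus X$, $A\setminus(X\cup Y)$ are all nonempty.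

In the example of Section 1, the labels $C_{00}\cup C_{01}$ of the first sphere and $C_{00}\cup C_{10}$ of the torus cross: the four sets are $C_{00}$, $C_{01}$, $C_{10}$, $C_{11}$ in some order.

**Definition of $g$.** This step shows that every admissible set is a label, with least genus independent of the set. Let $X$ be admissible, and take a compact smooth neighborhood $R$ of $X$ in the open set $V\setminus(C\setminus X)$. Then $R\cap C=X\subset\operatorname{int}R$, so $\partial R\subset N$. By (4) the labels of the components of $\partial R$ sum to $X\notin\{\emptyset,A\}$. Sums of the sets $\emptyset$ and $A$ are $\emptyset$ or $A$, so some component has an admissible label. Any two admissible sets are equivalent under $\mathrm{Homeo}(A)$, since they and their complements in $A$ are Cantor sets. By (5), for every admissible $X$ there are surfaces with $a(F)=X$, and their least genus $g$ does not depend on $X$. By (6), $g\ge1$. A surface $F$ is *tight* if it has genus $g$ and $a(F)$ is admissible. (The aim is to show that (6) cannot hold, so no example of a tight surface will survive. For the middle‑thirds set with the $K$ of Section 1, the least genus is $0$.)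

We record two consequences, the second by (4):
$$\text{a surface of genus}<g\text{ has label }\emptyset\text{ or }A;\quad\text{if }R\text{ is as in (4) and }R\cap A\text{ is admissible, some component of }\partial R\text{ has an admissible label, so genus}\ge g. \tag{7}$$

Finally, by (2),
$$\text{surfaces whose labels cross must intersect,} \tag{8}$$
because nested inner sides have nested labels and disjoint ones have disjoint labels.

## 7. Incompressibility and essential position

**Lemma 4.** If $F$ is tight and $D\subset N$ is a smooth disk with $D\cap F=\partial D$ (transversally), then $\partial D$ bounds a disk in $F$.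

**Proof.** Surger $F$ along $D$, with the product $D\times[-1,1]$ in $N$, so that it misses $C\cup K$ and the sum of labels is unchanged. If $\partial D$ does not separate $F$, we get a surface of genus $g-1$ with the same admissible label, contradicting (7). If it separates, we get $F_1,F_2$ with genera adding to $g$ and $a(F_1)+a(F_2)=a(F)$ mod 2. If both genera were positive, both would be $<g$, so $a(F_i)\in\{\emptyset,A\}$ and $a(F)\in\{\emptyset,A\}$, a contradiction. So one of $F_1,F_2$ is a sphere, that is, $\partial D$ bounds a disk in $F$. $\square$

A curve on a surface is *essential* if it bounds no disk in it. For instance, a meridian of a torus is essential, and a small round circle on it is not.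

**Lemma 5.** Let $G=G_1\sqcup\dots\sqcup G_k$ be disjoint tight surfaces and $X$ admissible. There is a tight $F$ with $a(F)=X$, transverse to $G$, such that each curve of $F\cap G$ is essential in both $F$ and $G$.

**Proof.** Among tight $F$ with $a(F)=X$ transverse to $G$ (such $F$ exist, by a small isotopy in $N$), take one with the fewest curves in $F\cap G$.

Suppose some curve is inessential in $G$. An innermost one bounds a disk $D\subset G$ with $D\cap F=\partial D$. By Lemma 4, $\partial D$ bounds a disk $D'\subset F$. Let $F'$ be $(F\setminus D')\cup D$, smoothed, with $D$ pushed off $G$ to the side from which $F\setminus D'$ approaches $\partial D$. It is embedded, since $\operatorname{int}D$ misses $F$, and it has genus $g$. It has fewer intersection curves with $G$: the curve $\partial D$ and any curves in $D'$ are gone, and no new ones appear. Mod 2 and up to small regions missing $A\cup K$, $F'$ is the sum of $F$ and the sphere $D\cup D'\subset N$, so $a(F')=a(F)+a(D\cup D')=X$ by (6). This contradicts minimality. So all curves are essential in $G$.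

If a curve were inessential in $F$, an innermost one would bound a disk $D\subset F$ with $D\cap G=\partial D\subset G_i$. By Lemma 4 applied to $G_i$, $\partial D$ would bound a disk in $G_i$, a contradiction. $\square$

We say that such an $F$ is *in essential position* with respect to $G$. Then no component of $F\setminus G$ or $G\setminus F$ is a disk or a sphere (recall $g\ge1$), so all have $\chi\le0$. The boundary of a region formed from $W_F$ and the $W_{G_i}$ is glued from such pieces along circles, so
$$\text{every component of the boundary of such a region has }\chi\le0;\text{ none is a sphere.} \tag{9}$$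

## 8. The Euler characteristic of four regions: $g\ge2$ is impossible

**Lemma 6.** If $X,Y$ cross and $F,G$ are tight in essential position with $a(F)=X$, $a(G)=Y$, then $-\chi(F\cap W_G)=g-1$.

**Proof.** Let $f_{in},f_{out}$ be $-\chi$ of the parts of $F$ inside and outside $W_G$, and let $g_{in},g_{out}$ be those of $G$ relative to $W_F$. Circles have $\chi=0$, so
$$f_{in}+f_{out}=g_{in}+g_{out}=2g-2.$$
The regions $W_F\cap W_G$, $\overline{W_F\setminus W_G}$, $\overline{W_G\setminus W_F}$, $W_F\cup W_G$ meet $A$ in $X\cap Y$, $X\setminus Y$, $Y\setminus X$, $X\cup Y$, all admissible because $X,Y$ cross. By (7) each boundary has a component of genus $\ge g$, and by (9) its other components have $-\chi\ge0$. So each boundary has $-\chi\ge2g-2$. In the listed order this says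
$$f_{in}+g_{in},\quad f_{out}+g_{in},\quad f_{in}+g_{out},\quad f_{out}+g_{out}\ \ \ge\ 2g-2. \tag{10}$$
Adding the first and third gives $2f_{in}+(2g-2)\ge4g-4$, so $f_{in}\ge g-1$. Adding the second and fourth gives $f_{out}\ge g-1$. Since $f_{in}+f_{out}=2g-2$, equality holds. $\square$

So every crossing partner uses up exactly half of $F$. Three disjoint partners would use up three halves. Two would give no contradiction. It remains to produce three partners with disjoint inner sides.

**Lemma 7.** Let $g\ge2$ and let $Y_1,\dots,Y_k$ be disjoint nonempty clopen subsets of $A$ with union $\ne A$. There are tight $G_i$ with $a(G_i)=Y_i$ and $W_{G_i}$ pairwise disjoint.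

**Proof.** Induct on $k$; the case $k=1$ is the definition of $g$. Given $G_1,\dots,G_{k-1}$ for $Y_1,\dots,Y_{k-1}$, let $F$ be tight with $a(F)=Y_k$, in essential position with respect to $\bigsqcup_{i<k}G_i$ (Lemma 5). Write $G_k:=F$ and
$$R_i=\overline{W_{G_i}\setminus W_F}\ (i<k),\qquad R_k=\overline{W_F\setminus\textstyle\bigcup_{i<k}W_{G_i}} .$$
Since the $Y_j$ are disjoint, $R_j\cap A=Y_j$ for all $j$. The boundary of $R_i$, $i<k$, consists of the part of $G_i$ outside $W_F$ and the part of $F$ inside $W_{G_i}$. The boundary of $R_k$ consists of the part of $F$ outside $\bigcup_{i<k}W_{G_i}$ and the parts of the $G_i$ inside $W_F$. Every piece occurs once, so $\sum_j-\chi(\partial R_j)=k(2g-2)$. By (7) and (9) each summand is $\ge2g-2$, hence equal to $2g-2$. Thus $\partial R_j$ has a component $G_j'$ of genus exactly $g$ with admissible label, and all its other components are tori, of genus $1<g$.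

Push $\partial R_j$ into $\operatorname{int}R_j\subset I(G_j)$. By (1) each component $T$ has $W_T\subset I(G_j)$, so $a(T)\subset Y_j\ne A$. Hence the tori have empty label by (7), and by (4), $a(G_j')=Y_j$. The $G_j'$ are disjoint since the $\operatorname{int}R_j$ are. By (2) the $W_{G_j'}$ are pairwise disjoint, since nesting would nest two of the disjoint nonempty sets $Y_j$. So the $G_j'$ are the required surfaces. $\square$

**Step: three halves do not fit.** This excludes $g\ge2$. Suppose $g\ge2$. Take disjoint nonempty clopen $Y_1,Y_2,Y_3\subset A$ with union $\ne A$, and $G_i$ as in Lemma 7. Let $X$ be the union of one nonempty proper clopen subset of each $Y_i$. Then $X$ crosses each $Y_i$: it contains part but not all of $Y_i$, it contains points of the other $Y_j$, and $X\cup Y_i\ne A$. By Lemma 5 take a tight $F$ with $a(F)=X$ in essential position with respect to $G_1\sqcup G_2\sqcup G_3$; it is then in essential position with respect to each $G_i$. The sets $F\cap W_{G_i}$ are disjoint and the remaining pieces of $F$ have $-\chi\ge0$. By Lemma 6,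
$$2g-2=-\chi(F)\ \ge\ \sum_{i=1}^3-\chi(F\cap W_{G_i})=3(g-1),$$
so $g\le1$, a contradiction.

For $g=1$ all the numbers in (10) are $0$ and the count is empty. In the proof of Lemma 7, the leftover tori would no longer have genus less than $g$. A different invariant is needed, and homology of the two sides of a torus provides it.

## 9. Homology of the sides of a torus: $g=1$ is impossible

Assume $g=1$, so tight surfaces are tori. Homology has integer coefficients. For a smooth torus $T\subset S^3$ with closed sides $W,E$, Mayer–Vietoris and $H_2(S^3)=H_1(S^3)=0$ give
$$H_1(T)\cong H_1(W)\oplus H_1(E). \tag{11}$$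
Both summands are free, and by Alexander duality $\operatorname{rank}H_1(W)=\operatorname{rank}H^1(E)=\operatorname{rank}H_1(E)$. The ranks add to $2$, so both are $\cong\mathbb Z$. (For the standard torus, the meridian dies on one side and generates the homology of the other.)

The next lemma says that a tight torus whose label lies in a ball $B\subset\operatorname{int}Q$ carries no homology of $Q$.

**Lemma 8.** Let $G$ be a tight torus, and let $Q$ be $W_G$ or $S^3\setminus I(G)$. Let $T\subset\operatorname{int}Q$ be a tight torus with $W_T\subset\operatorname{int}Q$. Let $B\subset\operatorname{int}Q$ be a smooth closed ball with $B\cap(K\cup(C\setminus A))=\emptyset$ and $a(T)\subset\operatorname{int}B$. Then $H_1(T)\to H_1(Q)$ is zero.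

**Proof.** By a small perturbation of $B$ that keeps all hypotheses, $S=\partial B$ is transverse to $T$. We have $C\cap W_T\subset a(T)\cup(C\setminus A)$, where $a(T)\subset\operatorname{int}B$, and $B$ misses $C\setminus A$. Hence
$$S\cap W_T\cap C=\emptyset. \tag{12}$$
Let $E_T=S^3\setminus I(T)$.

**Case A: some curve of $S\cap T$ is essential in $T$.** Here we find a curve that kills the homology of $W_T$ in $Q$. Among the disks of $S$ bounded by curves of $S\cap T$ essential in $T$, choose one, $\Delta$, minimal under inclusion, and put $\gamma=\partial\Delta$. By minimality all curves of $S\cap T$ in $\operatorname{int}\Delta$ bound disks in $T$. Let $P_0$ be the closure of the component of $\Delta\setminus T$ adjacent to $\gamma$. It is a connected planar surface whose boundary curves other than $\gamma$ bound disks in $T$. Filling these curves by those disks gives a singular disk with boundary $\gamma$, so $\gamma$ is null‑homotopic in $P_0\cup T$. The interior of $P_0$ misses $T$, so $P_0\subset W_T$ or $P_0\subset E_T$.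

Suppose $P_0\subset W_T$. By (12) and $T\subset N$, $P_0\cup T\subset W_T\setminus C\subset V\setminus C=N$. Remove from $W_T$ the interior of a sufficiently small compact smooth neighborhood of $C\cap W_T$ in $I(T)$. The component containing $T$ of what remains is a compact 3‑manifold in $N$ with $T$ in its boundary, and it contains the connected set $P_0\cup T$. By (D), $\gamma$ bounds in it a smooth properly embedded disk $D$. So $D\subset W_T\setminus C\subset N$ and $D\cap T=\gamma$. By Lemma 4, $\gamma$ bounds a disk in $T$, a contradiction.

So $P_0\subset E_T$, and $\gamma$ maps to $0$ in $H_1(E_T)$. An essential simple closed curve on a torus is primitive in $H_1(T)\cong H_1(W_T)\oplus H_1(E_T)$, so $\gamma$ maps to a generator of $H_1(W_T)\cong\mathbb Z$. But $\gamma$ bounds the disk $\Delta\subset S\subset Q$, and $W_T\subset Q$. Hence $H_1(W_T)\to H_1(Q)$ is zero, and so is the composite $H_1(T)\to H_1(W_T)\to H_1(Q)$.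

**Case B: all curves of $S\cap T$ are inessential in $T$ (possibly there are none).** Here we find a ball in $Q$ containing $T$. Repeatedly surger $S$ along innermost disks of $T$. Each surgery lowers the number of curves, and all surfaces stay spheres. We end with a finite disjoint family $\mathcal S$ of smooth spheres, disjoint from $T$, made of parts of $S$ and of parallel copies, arbitrarily close to $T$, of disks in $T$. Since $S\subset B$ and $T$ lie in $\operatorname{int}Q\setminus K$, so does $\bigcup\mathcal S$.

Let $L=S^3\setminus\operatorname{int}Q$. This is $S^3\setminus I(G)$ or $W_G$, so it is connected. Let $q\in a(T)$. Since $q\in\operatorname{int}B$ and $B\cap L=\emptyset$, $S$ separates $q$ from $L$. The surgeries change the sphere system by boundaries of regions near $T$ missing $q$ and $L$. So, by (3) with $L$ in place of $K$, they preserve the parity of the number of spheres separating $q$ from $L$. Hence some $\Sigma\in\mathcal S$ separates $q$ from $L$. It is connected and misses $T$, so $\Sigma\subset I(T)$ or $\Sigma\cap W_T=\emptyset$.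

If $\Sigma\subset I(T)$, then $\Sigma$ misses $C$: its parts in $S$ miss $C$ by (12), and its other parts are close to $T$, which misses $C$. So $\Sigma\subset W_T\setminus C\subset N$. The set $S^3\setminus W_T$ is connected, misses $\Sigma$, and contains both $L$ (as $W_T\subset\operatorname{int}Q$) and $K$. So $\Sigma$ separates $q$ from $K$, contradicting (6).

Therefore $\Sigma\cap W_T=\emptyset$. The closed side $\beta$ of $\Sigma$ containing $q$ is a ball. It contains the connected set $W_T\ni q$ and misses $L$. So $T\subset\beta\subset Q$, and $H_1(T)\to H_1(Q)$ factors through $H_1(\beta)=0$. $\square$

**Step 1: two crossing tight tori with small overlaps.** We choose labels so that Lemma 8 will apply on either side of $G$. Let $Y$ be admissible, $G$ a tight torus with $a(G)=Y$, $W=W_G$ and $J=S^3\setminus I(G)$, so $K\subset J$. Choose $p\in Y$ and $p'\in A\setminus Y$, and small smooth closed balls $B\subset\operatorname{int}W$ and $B'\subset\operatorname{int}J$ about them, missing $K\cup(C\setminus A)$. Choose nonempty clopen sets $Z\subset A\cap\operatorname{int}B$ with $Z\subsetneq Y$, and $Z'\subset A\cap\operatorname{int}B'$ with $Z'\subsetneq A\setminus Y$. Put $X=Z\cup Z'$. Then $X\cap Y=Z$, $X\setminus Y=Z'$,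 $Y\setminus X=Y\setminus Z$ and $A\setminus(X\cup Y)=(A\setminus Y)\setminus Z'$ are nonempty, so $X$ crosses $Y$.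

By Lemma 5 take a tight torus $F$ with $a(F)=X$, in essential position with respect to $G$. By (8), $F\cap G\ne\emptyset$. The curves of $F\cap G$ are disjoint and essential on the torus $G$, hence parallel, with a common class $\pm[\sigma]\ne0$ in $H_1(G)\cong H_1(W)\oplus H_1(J)$. So $[\sigma]\ne0$ in $H_1(W)$ or in $H_1(J)$. All components of $F\setminus G$ and $G\setminus F$ are open annuli.

**Step 2: the case $[\sigma]\ne0$ in $H_1(W)$.** We contradict Lemma 8 with $Q=W$. Let $R=W\cap W_F$. Then $R\cap A=Z$ is admissible, so by (7) some component $T$ of $\partial R$ has admissible label. Before pushing, $T$ contains a curve of $F\cap G$. Otherwise $T$ would be a closed surface inside $F\setminus G$ or $G\setminus F$, hence all of $F$ or all of $G$, and both of these meet $F\cap G$. So $T$ is a closed orientable connected surface glued from annuli, that is, a torus, and it is tight. After pushing into $\operatorname{int}R$ through a collar in $R\subset W$, the image of $H_1(T)\to H_1(W)$ still contains $\pm[\sigma]\ne0$. Now $T\subset I(G)\cap I(F)$, so by (1), $W_T\subset I(G)=\operatorname{int}W$ and $W_T\subset I(F)$. Hence $a(T)\subset X\cap Y=Z\subset\operatorname{int}B$. This contradicts Lemma 8 with $Q=W$ and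 ball $B$.

**Step 3: the case $[\sigma]\ne0$ in $H_1(J)$.** We contradict Lemma 8 with $Q=J$. Let $R=\overline{W_F\setminus W}$. Then $R\cap A=Z'$ is admissible. As in Step 2, some component $T$ of $\partial R$, pushed into $\operatorname{int}R\subset\operatorname{int}J$, is a tight torus with $\pm[\sigma]\ne0$ in the image of $H_1(T)\to H_1(J)$. Since $T\subset I(F)$, (1) gives $W_T\subset I(F)$, so $a(T)\subset X$. The connected set $W$ misses $T$, so $W\subset I(T)$ or $W\cap W_T=\emptyset$. If $W\subset I(T)$, then $Y\subset a(T)\subset X$, which is false. So $W\cap W_T=\emptyset$, that is, $W_T\subset\operatorname{int}J$, and $a(T)\subset X\setminus Y=Z'\subset\operatorname{int}B'$. This contradicts Lemma 8 with $Q=J$ and ball $B'$.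

So $g\ge1$, while $g\ge2$ and $g=1$ are both impossible. The assumption behind (6) is false, and Proposition A is proved. $\blacksquare$

## 10. Proofs of Theorems 1, 2 and 3

**Proof of Theorem 1.** Let $C$ be strongly homogeneously embedded. Then $\mathcal E_C=\mathrm{Homeo}(C)$ is nonmeager by Baire's theorem. Let $p\in C$ and let $K\subset U$ be nonempty, compact and connected. Lemma 3 with $A_0=C$ gives a clopen $A\ni p$ satisfying the hypotheses of Proposition A for $K$. So a smooth sphere in $V\setminus C\subset U\setminus K$ separates $p$ from $K$. As $K$ was arbitrary, $p$ is a tame point by Lemma 1(a). As $p$ was arbitrary, $C$ is tame by Lemma 1(c). The converse is Klee's trick in Section 2. $\blacksquare$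

**Proof of Theorem 3.** (ii)$\Rightarrow$(iii) is Baire's theorem. (iii)$\Rightarrow$(i): for each $p\in A_0$ and each nonempty compact connected $K\subset U$, Lemma 3 and Proposition A give a smooth sphere in $U\setminus K$ separating $p$ from $K$, and Lemma 1(a) applies.

(i)$\Rightarrow$(ii), **Step 1: one ball around $A_0$.** This isolates $A_0$ from the rest of $C$. By Lemma 1(b) there are finitely many disjoint smooth balls $\beta_1,\dots,\beta_m$ missing $C\setminus A_0$, with boundaries in $U$, whose interiors cover $A_0$. The complement of the $\beta_j$ is a connected open 3‑manifold, and removing the closed totally disconnected set $C$ does not separate it. So $S^3\setminus(C\cup\bigcup\beta_j)$ is connected. By general position there are disjoint smooth arcs $\alpha_1,\dots,\alpha_{m-1}$, with $\alpha_j$ joining $\beta_j$ to $\beta_{j+1}$ and with interior in this set. Adding thin tubes around the arcs gives a smooth ball $\beta$ with $\beta\cap C=A_0\subset\operatorname{int}\beta$. Identify $\operatorname{int}\beta$ diffeomorphically with $\mathbb E^3$. All points of $A_0$ are tame points of $A_0$ there. So by Lemma 1(c) we may assume, after a homeomorphism of $\operatorname{int}\beta\cong\mathbb E^3$, that $A_0$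 lies in the $x$‑axis.

(i)$\Rightarrow$(ii), **Step 2: Klee's trick with compact support.** This makes the extension the identity near the ends of $\operatorname{int}\beta$. Let $h\in\mathrm{Homeo}(A_0)$. Choose continuous extensions $u,v:\mathbb R\to\mathbb R$ of $h,h^{-1}$ with compact support, $M\ge\max(|u|,|v|)$ and $M'\ge\max_{x\in A_0}|x|$. Put $\rho=M+M'+1$. For $|s|\le M$ let $\theta_s$ be the homeomorphism of $\mathbb R$ that is the identity off $[-\rho,\rho]$, equals $t\mapsto t+s$ on $[-M',M']$, and is linear on $[-\rho,-M']$ and on $[M',\rho]$. It is increasing because $-\rho<-M'+s$ and $M'+s<\rho$. It depends continuously on $s$, and $\theta_0=\mathrm{id}$. Choose a compactly supported continuous $\lambda:\mathbb R\to[0,1]$ with $\lambda(0)=1$. Use in turn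
$$(x,y,z)\mapsto(x,\theta_{\lambda(z)u(x)}(y),z),\qquad(x,y,z)\mapsto(\theta_{-\lambda(z)v(y)}(x),y,z),$$
and a rotation about the $z$‑axis through an angle that depends continuously on $x^2+y^2$ and $z$ only, is $0$ outside a compact set, and equals $-\pi/2$ on $z=0$, $x^2+y^2\le M'^2$. All three are compactly supported homeomorphisms. For $x\in A_0$, since $|0|,|x|,|h(x)|\le M'$,
$$(x,0,0)\mapsto(x,h(x),0)\mapsto(x-h^{-1}(h(x)),h(x),0)=(0,h(x),0)\mapsto(h(x),0,0).$$
So $h$ extends to a compactly supported homeomorphism of $\operatorname{int}\beta$. Extending by the identity outside gives an extension of $h\cup\mathrm{id}_{C\setminus A_0}$ to $S^3$. $\blacksquare$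

**Proof of Theorem 2.** Extending over $S^3$ and over $\mathbb E^3$ are equivalent, so $\mathcal E(C)=\mathcal E_C$. If $\mathcal E(C)$ is nonmeager, then by (iii)$\Rightarrow$(i) of Theorem 3 with $A_0=C$ all points of $C$ are tame points, so $C$ is tame by Lemma 1(c). Thus if $C$ is wild, $\mathcal E(C)$ is meager. If $C$ is tame, then $\mathcal E(C)=\mathrm{Homeo}(C)$ by Theorem 1. Finally, a meager subgroup has uncountable index, since otherwise countably many meager cosets would cover the Polish space $\mathrm{Homeo}(C)$. $\blacksquare$
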